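# Nested unions of intervals and the lexicographic composition of posets

## Six sets on a line

Let us try to draw a small poset on the real line. Let $S_3$ have minimal elements $a_1,a_2,a_3$ and maximal elements $b_1,b_2,b_3$, with $a_i<b_j$ exactly when $i\ne j$. We want to give each element $x$ a set $f(x)\subseteq\mathbb R$ so that $x<y$ holds if and only if $f(x)$ is properly contained in $f(y)$.

Can every $f(x)$ be a single interval? Suppose so. First, no $f(a_i)$ is contained in another $f(a_j)$: since $a_j<b_i$, we would get $f(a_i)\subseteq f(a_j)\subsetneq f(b_i)$, hence $a_i<b_i$, which is false. So the three intervals $f(a_i)$ are pairwise not nested. They therefore have a left-to-right order; after renaming, $f(a_2)$ lies between $f(a_1)$ and $f(a_3)$ in the sense that every interval containing $f(a_1)\cup f(a_3)$ contains $f(a_2)$. But $f(b_2)$ is an interval containing $f(a_1)\cup f(a_3)$. So $f(a_2)\subseteq f(b_2)$, and the inclusion is proper because $f(a_1)\subseteq f(b_2)$ while $f(a_1)\not\subseteq f(a_2)$. Hence $a_2<b_2$, a contradiction.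

With two intervals per set it is easy: put $f(a_i)=\{i\}$ and $f(b_j)=\{1,2,3\}\setminus\{j\}$. (Thicken points to short intervals if you like.) The set $f(b_2)=\{1\}\cup\{3\}$ really has a gap, and the argument above says that this gap was forced: something in the middle had to be left out.

**Definition (containment representation, interval number).** Let $P$ be a finite poset. A containment representation of $P$ assigns a set $f(x)$ to each $x\in P$ so that $x<y$ if and only if $f(x)\subset f(y)$ (proper containment). The interval number $i(P)$ is the least $t$ for which $P$ has a containment representation in which each $f(x)$ is a union of at most $t$ intervals of the real line.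

Intervals may be open, closed, half-open or unbounded; the sets $f(x)$ are nonempty, and $i\ge 1$. Incomparable elements are allowed to get equal sets. Restricting a representation to a subposet gives a representation of the subposet, so $i$ does not increase when we pass to subposets.

We have shown $i(S_3)=2$. The same drawing works for $S_n$ (elements $a_1,\dots,a_n,b_1,\dots,b_n$, with $a_i<b_j$ exactly when $i\neq j$): the set $\{1,\dots,n\}\setminus\{j\}$ has at most two blocks. Since $S_n\supseteq S_3$ for $n\ge3$, we get $i(S_n)=2$ for all $n\ge 3$.

Compare this with the order dimension. Recall that $\dim Q$ is the least number of linear extensions of $Q$ whose intersection is $Q$. It is known that $i(Q)\le\lceil\dim(Q)/2\rceil$ for every finite poset $Q$. For $S_n$ this is far from the truth when $n$ is large, because $\dim S_n\ge n$: each incomparable pair $a_i,b_i$ needs a linear extension that puts $b_i$ below $a_i$, and one extension cannot do this for two indices $i\ne j$, since it would give $a_i<b_j<a_j<b_i<a_i$.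

## Replacing points by copies of a poset

**Definition (lexicographic composition).** For finite posets $P,Q$, the poset $P[Q]$ has ground set $P\times Q$, and $(p,q)<(p',q')$ if and only if either $p<p'$ in $P$, or $p=p'$ and $q<q'$ in $Q$.

Each element of $P$ is replaced by a copy of $Q$, which we call the *fiber* over that element. If $P$ is the chain $u<v$ and $Q$ is an antichain $\{a,b\}$, then $P[Q]$ has four elements, with $(u,a),(u,b)$ both below $(v,a),(v,b)$. In the other order, $Q[P]$ is two disjoint chains of two elements.

It is known that $i(P[Q])\le\max\{i(P),\lceil(\dim Q)/2\rceil\}$ for all finite $P,Q$. For $Q=S_n$ the right side is at least $n/2$, although $i(S_n)=2$. So one would like to see $i(Q)$ in place of the dimension. Let us test $P=\{u<v\}$, $Q=S_n$. Let $\psi$ be the drawing of $S_n$ above, inside $[1,n]$. Put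
$$f(u,q)=\psi(q),\qquad f(v,q)=[1,n]\cup(n+1+\psi(q)).$$
The upper fiber contains the whole lower fiber, and within each fiber we see a copy of $\psi$. So three intervals suffice: $i(P[Q])\le 3=1+\max\{1,2\}$, however large $n$ is. This suggests the following question, posed in connection with "Interval Number Of Special Posets And Random Posets": is it true that for all finite posets
$$i(P[Q])\le 1+\max\{i(P),i(Q)\}\,?\tag{1}$$

The answer is no.

**Definition (the posets $Q^{(t)}_N$).** For $t\ge1$, $N\ge2$, let $Q^{(t)}_N$ be the poset of all nonempty subsets of $[N]=\{1,\dots,N\}$ that are unions of at most $t$ intervals of $[N]$, ordered by inclusion.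

For example, $Q^{(1)}_3$ consists of $\{1\},\{2\},\{3\},\{1,2\},\{2,3\},\{1,2,3\}$; the set $\{1,3\}$ is missing, and appears in $Q^{(2)}_3$.

**Theorem 1.** Let $s\ge1$, $t\ge2$. For all sufficiently large $M$ and $N$, the posets $P=Q^{(s)}_M$ and $Q=Q^{(t)}_N$ satisfy $i(P)\le s$, $i(Q)\le t$ and $i(P[Q])\ge s+t$.

**Theorem 2 (sharp form).** For nonempty finite $P,Q$: $i(P[Q])\le i(P)+i(Q)$, and $i(P[Q])=i(P)$ if $i(Q)=1$. For all $s\ge1$, $t\ge2$ there are $P,Q$ with $i(P)=s$, $i(Q)=t$, $i(P[Q])=s+t$.

With $s=t=2$, Theorem 1 gives $i(P),i(Q)\le2$ and $i(P[Q])\ge4>3\ge1+\max\{i(P),i(Q)\}$, so (1) is false. With $s=t$ large, no bound of the form $\max\{i(P),i(Q)\}+\text{const}$ holds. Theorem 1 and its proof remain valid if empty sets are allowed as values of $f$; nonemptiness is used as an assumption only in Theorem 2.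

## From real intervals to runs of integers

We want to count pieces without worrying about open and closed ends. For integers $a\le b$ let $[a,b]$ mean the set of integers from $a$ to $b$ whenever we work inside $\mathbb Z$, and let "interval" of $\mathbb Z$ or of $[n]$ mean such a set or $\emptyset$. For a finite $A\subset\mathbb Z$, a *run* of $A$ is a maximal set of consecutive integers in $A$, and $c(A)$ is the number of runs. For instance $c(\{1,3,4,8\})=3$.

**Fact (discretization).** $i(R)\le m$ if and only if $R$ has a containment representation by (nonempty) finite subsets of $\mathbb Z$ with at most $m$ runs each.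

Given real intervals, let $e_1<\dots<e_r$ be all their finite endpoints. The cells $(-\infty,e_1),\{e_1\},(e_1,e_2),\dots,\{e_r\},(e_r,\infty)$ are nonempty and disjoint and cover the line (one cell, $\mathbb R$, if $r=0$), and each interval used is a union of consecutive cells. Number the cells from left to right and replace each set by the set of numbers of its cells. All inclusions and non-inclusions are kept, and a union of at most $m$ intervals becomes a set with at most $m$ runs. Conversely, replace each run $[a,b]$ by the closed real interval from $a-\frac13$ to $b+\frac13$. Different runs stay disjoint, and inclusions and non-inclusions are kept. If empty sets are allowed, both directions still work, with $c(\emptyset)=0$.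

In particular $i(Q^{(t)}_N)\le t$: represent each set by itself. This gives the easy part of Theorem 1.

## Frames with a halo: the upper bounds of Theorem 2

The drawing for $\{u<v\}$ and $S_n$ put the copy of $\psi$ next to a solid block. To do this over a general $P$, we need a representation of $P$ in which every set has a little free room around it, room that is respected by all comparisons. For $F\subset\mathbb R$ and $\eta>0$ write $F^\eta=F+[-\eta,\eta]$, the *halo* of $F$.

**Lemma 1 (frames).** Let $P$ be a nonempty finite poset with $i(P)=s$. There are $\eta>0$ and sets $F(p)\subset\mathbb R$, $p\in P$, each a nonempty union of at most $s$ disjoint closed bounded intervals, such that: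

* (F1) if $p<p'$, then $F(p)^\eta\subseteq F(p')$;
* (F2) if $p\not\le p'$, then $F(p)\not\subseteq F(p')^\eta$.

*Proof.* Let $f_0$ represent $P$ by nonempty finite subsets of $\mathbb Z$ with at most $s$ runs. The only trouble is that incomparable elements may have equal sets, so we separate them by moving left ends and right ends in opposite orders. Let $n=|P|$ and fix a total order $\tau$ on $P$. Let $\alpha(p)\in\{1,\dots,n\}$ be the rank of $p$ when $P$ is sorted by $|f_0(p)|$ with ties broken by $\tau$, and let $\mu(p)$ be the rank when ties are broken by the reverse of $\tau$. Put $\varepsilon=1/(3n)$, $\eta=\varepsilon/3$, and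
$$F(p)=\bigcup_{[a,b]\text{ run of }f_0(p)}[\,a-\alpha(p)\varepsilon,\ b+\mu(p)\varepsilon\,]\subset\mathbb R .$$
All shifts are at most $\frac13$, and consecutive runs of $f_0(p)$ are at distance at least $2$, so these are disjoint closed intervals.

For (F1), let $p<p'$. Then $f_0(p)\subsetneq f_0(p')$, so $|f_0(p)|<|f_0(p')|$ and hence $\alpha(p)<\alpha(p')$ and $\mu(p)<\mu(p')$. Each run $[a,b]$ of $f_0(p)$ lies in a run $[a',b']$ of $f_0(p')$, and $a'-\alpha(p')\varepsilon\le a-\alpha(p)\varepsilon-\varepsilon<a-\alpha(p)\varepsilon-\eta$; the right ends are treated in the same way. So $F(p)^\eta\subseteq F(p')$.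

For (F2), let $p\not\le p'$. If there is an integer $z\in f_0(p)\setminus f_0(p')$, then $z\in F(p)$, and its distance to $F(p')$ is at least $1-\frac13=\frac23>\eta$, so $z\notin F(p')^\eta$. Otherwise $f_0(p)\subseteq f_0(p')$. The inclusion is not proper, since $p\not<p'$. So $f_0(p)=f_0(p')$ with $p\ne p'$, the sizes tie, and $\alpha(p)>\alpha(p')$ or $\mu(p)>\mu(p')$. In the first case $\min F(p)\le\min F(p')-\varepsilon$, in the second $\max F(p)\ge\max F(p')+\varepsilon$. Since $\varepsilon>\eta$, in both cases $F(p)\not\subseteq F(p')^\eta$. $\square$

**Gluing principle.** Let $F,\eta$ be as in Lemma 1. Suppose sets $f(p,q)$ satisfy $F(p)\subseteq f(p,q)\subseteq F(p)^\eta$ for all $p,q$, and $f(p,q)\subsetneq f(p,q')$ if and only if $q<q'$, for every $p$. Then $f$ is a containment representation of $P[Q]$.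

Indeed, if $p<p'$, then $f(p,q)\subseteq F(p)^\eta\subseteq F(p')\subseteq f(p',q')$ by (F1), and the inclusion is proper because $F(p')\not\subseteq F(p)^\eta$ by (F2), as $p'\not\le p$. This also settles $p>p'$. If $p,p'$ are incomparable, then $f(p,q)\subseteq f(p',q')$ would give $F(p)\subseteq F(p')^\eta$, against (F2); the same holds with $p,p'$ exchanged. If $p=p'$, the hypothesis is what we need.

**Proof of $i(P[Q])\le i(P)+i(Q)$.** Let $i(P)=s$, $i(Q)=t$. By discretization and rescaling, let $\psi$ represent $Q$ by unions of at most $t$ closed intervals inside $(0,1)$. Put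
$$f(p,q)=F(p)\cup\bigl(\max F(p)+\eta\,\psi(q)\bigr).$$
This is a union of at most $s+t$ intervals, and $F(p)\subseteq f(p,q)\subseteq F(p)^\eta$. The added part is disjoint from $F(p)$, so $f(p,q)\subsetneq f(p,q')$ if and only if $\psi(q)\subsetneq\psi(q')$, that is, $q<q'$. Apply the gluing principle. $\square$

**Proof that $i(P[Q])=i(P)$ if $i(Q)=1$.** Now the two outer ends of $F(p)$ are enough to store $q$. Represent $Q$ by nonempty intervals $[l(q),r(q)]$ of $\mathbb Z$, choose $C$ larger than all $|l(q)|,|r(q)|$, and put $a(q)=\frac{C-l(q)}{2C}$, $b(q)=\frac{C+r(q)}{2C}$, both in $(0,1)$. Then $[l(q),r(q)]\subseteq[l(q'),r(q')]$ if and only if $a(q)\le a(q')$ and $b(q)\le b(q')$. Let $f(p,q)$ be $F(p)$ with its first interval prolonged to the left by $\eta a(q)$ and its last interval prolonged to the right by $\eta b(q)$. It is a union of at most $i(P)$ intervals and lies between $F(p)$ and $F(p)^\eta$. Looking at minima and maxima, $f(p,q)\subseteq f(p,q')$ if and only if $a(q)\le a(q')$ and $b(q)\le b(q')$, with equality of sets exactly when both are equalities. So $f(p,q)\subsetneq f(p,q')$ if and only if $q<q'$, and the gluing principle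 gives $i(P[Q])\le i(P)$. Since $p\mapsto(p,q_0)$ embeds $P$ in $P[Q]$ for any fixed $q_0$, equality holds. $\square$

A second route to the last bound uses the known inequality: if $i(Q)=1$ then $\dim Q\le2$, so $\max\{i(P),\lceil\dim Q/2\rceil\}=i(P)$. To see $\dim Q\le 2$, fix a total order $\tau$ on $Q$ and sort $Q$ by $r$ ascending, then $l$ descending, then $\tau$; and also by $l$ descending, then $r$ ascending, then the reverse of $\tau$. If $x<y$, then $r(x)\le r(y)$ and $l(x)\ge l(y)$, not both equalities, so $x$ precedes $y$ in both orders. Two incomparable elements have equal intervals, or, up to renaming, $l(x)<l(y)$ and $r(x)<r(y)$; in both cases the two orders reverse the pair.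

## Homogeneous sequences of sets

What remains is the lower bound $i(P[Q])\ge s+t$. In the opening example we used that three pairwise non-nested intervals have a left-to-right order. When sets have several runs, different runs can move in different directions, and we need some order before we can say what "in the middle" means. Ramsey's theorem supplies it.

Let $U\subset\mathbb Z$ be finite. The runs of this ambient set are called *components*, and denoted $J$.

**Definition (homogeneous sequence).** A sequence $A_1,\dots,A_n$ of nonempty subsets of $U$ is homogeneous in $U$ if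

* (a) all $A_i$ have the same number $d$ of runs, written from left to right $R_j(i)=[l_j(i),r_j(i)]$, $j=1,\dots,d$, and for each $j$ the component of $U$ containing $R_j(i)$ does not depend on $i$;
* (b) for any $e,e'\in\{l_1,r_1,\dots,l_d,r_d\}$, the sign ($<$, $=$ or $>$) of $e(i)-e'(i')$ is the same for all pairs $i<i'$.

For example, $A_i=\{i,10-i\}$, $i=1,2,3$, is homogeneous in $[1,9]$: the first run moves right, the second moves left, and the first is always left of the second. On the other hand $\{0,3\},\{2,5\},\{4,7\}$ is not homogeneous in $[0,7]$, although every endpoint increases: $l_2(1)=3>l_1(2)=2$ but $l_2(1)=3<l_1(3)=4$.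

Three remarks. By (b) with $e=e'$, each endpoint function is strictly increasing, strictly decreasing or constant. For fixed $i$, if $j<j'$ then $r_j(i)<l_{j'}(i)$, since runs are numbered from left to right. Finally, homogeneity survives reversing the index order (each sign condition for $i>i'$ is the negative of one for $i'<i$) and the reflection $z\mapsto-z$ (which exchanges left and right endpoints and reverses the numbering of runs).

**Lemma 2.** For all $m,n$ there is $N_0(m,n)$ such that if $c(U)\le m$, $A_1,\dots,A_N\subseteq U$ are nonempty with $c(A_h)\le m$, and $N\ge N_0(m,n)$, then some subsequence of length $n$ is homogeneous in $U$.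

*Proof.* Each run of $A_h$ consists of consecutive integers of $U$, so it lies in one component. The data in (a), namely the number of runs and the component of each, take at most $m\cdot m^m$ values. By pigeonhole a long subsequence satisfies (a). Color each pair $h<h'$ of its indices by the table of signs of $e(h)-e'(h')$ over all $e,e'$; there are at most $3^{4m^2}$ colors. Ramsey's theorem says that for a given number of colors and a given $n$, if the index set is long enough then some $n$ indices have all their pairs of one color. That is (b). $\square$

## Gaps make holes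

Let $B\subseteq U$. The next lemma compares two kinds of missing pieces: those of $B$ as a set of integers, and those of the index set $S(B)=\{i:A_i\subseteq B\}$.

**Definition (gaps).** A gap of $B$ is a run of $J\setminus B$ for some component $J$ of $U$. It is inner if $B\cap J$ has points on both sides of it, otherwise outer.

For $U=[1,8]\cup[10,12]$ and $B=\{1,3,8\}$ the gaps are $\{2\}$ and $[4,7]$, both inner, and $[10,12]$, which is outer.

An outer gap in $J$ contains $\min J$ or $\max J$: if, say, $B\cap J$ has no point to its left, then all of $J$ to its left is missing from $B$, and the gap, being a run, extends to $\min J$. If $B\cap J\ne\emptyset$, the number of inner gaps in $J$ is the number of runs of $B$ in $J$ minus one. Summing over $J$,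
$$w(B):=\#\{\text{inner gaps of }B\}=c(B)-\#\{J:J\cap B\neq\emptyset\}.\tag{2}$$

Now let $A_1,\dots,A_n$ be homogeneous in $U$. For a nonempty interval $G=[g_1,g_2]$ of $\mathbb Z$ put
$$K_j(G)=\{i:R_j(i)\cap G\ne\emptyset\},\qquad K(G)=\bigcup_jK_j(G)=\{i:A_i\cap G\ne\emptyset\}.$$
Call $K_j(G)$ *internal* if it is nonempty and contains neither $1$ nor $n$, and let $I(G)$ be the union of the internal $K_j(G)$. So $K_j(G)$ lists the moments at which the $j$-th run touches $G$; it is internal if the run is away from $G$ at the first and at the last moment, but not always. In the example $A_i=\{i,10-i\}$, $i\le3$, we have $K_1(\{2\})=\{2\}$, internal, with the run passing from left to right; and $K_2(\{8\})=\{2\}$, internal, passing from right to left. But $K_1([2,3])=\{2,3\}$ is not internal.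

A *hole* of a set $S\subseteq[n]$ is a run of $[n]\setminus S$ lying between two elements of $S$. If $S\neq\emptyset$, the number of holes is the number of runs of $S$ minus one.

**Lemma 3.**

1. $K_j(G)$ is an interval of $[n]$. If it is internal, then either

   (inc) $l_j,r_j$ are strictly increasing and $r_j(1)<g_1\le g_2<l_j(n)$, or

   (dec) $l_j,r_j$ are strictly decreasing and $r_j(n)<g_1\le g_2<l_j(1)$.

2. $I(G)$ is an interval.
3. If $G$ is an outer gap of some $B\subseteq U$, then $K(G)$ is an initial or final segment of $[n]$ (possibly $\emptyset$ or $[n]$).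
4. For $B\subseteq U$, the set $S(B)=\{i:A_i\subseteq B\}$ has at most $1+w(B)$ runs. If it has exactly $1+w(B)$ runs, then $G\mapsto I(G)$ is a bijection from the inner gaps of $B$ to the holes of $S(B)$.

*Proof of 1: a run passes through $G$ in one direction.* Two intervals meet exactly when each starts no later than the other ends, so $K_j(G)=\{i:l_j(i)\le g_2\}\cap\{i:r_j(i)\ge g_1\}$. By monotonicity each of the two sets is an initial or final segment of $[n]$, so $K_j(G)$ is an interval. Suppose it is internal. An initial or final segment that misses both $1$ and $n$ is empty, so $1$ and $n$ cannot be missing from the same one of the two sets. Hence one of two things happens. Either $r_j(1)<g_1$ and $l_j(n)>g_2$; then for any $i\in K_j(G)$ we have $r_j(i)\ge g_1>r_j(1)$ and $l_j(i)\le g_2<l_j(n)$, so $r_j$ and $l_j$ are strictly increasing. Or $l_j(1)>g_2$ and $r_j(n)<g_1$, and the same comparison shows that both are strictly decreasing.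

*Proof of 2: different runs that pass through $G$ cooperate.* Let $K_j(G),K_{j'}(G)$ be internal, $j\ne j'$. Suppose $j$ is (inc) and $j'$ is (dec). At time $1$, $r_j(1)<g_1\le g_2<l_{j'}(1)$, so $j<j'$. At time $n$, $r_{j'}(n)<g_1\le g_2<l_j(n)$, so $j'<j$. This is a contradiction, so all internal ones have the same type. Reversing indices turns (dec) into (inc), so assume (inc). Let $i\in K_j(G)$, $i''\in K_{j'}(G)$ and $i<i'<i''$; we show $i'\in K_j(G)$. From $r_j(1)<g_1\le g_2<l_{j'}(n)$ and (b), $r_j(i_1)<l_{j'}(i_2)$ for all $i_1<i_2$. In particular $r_j(i')<l_{j'}(i'')\le g_2$, so $l_j(i')\le g_2$. Also $r_j(i')>r_j(i)\ge g_1$. So $R_j(i')$ meets $G$. Since $j,j'$ were arbitrary and each $K_j(G)$ is itself an interval, the union $I(G)$ is an interval.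

*Proof of 3: an outer gap is felt at one end of time.* Let $G\subseteq J$ contain $\min J$, so $G=[\min J,g_2]$. Let $T_J$ be the set of $j$ with $R_j(i)\subseteq J$, which does not depend on $i$ by (a). If $T_J=\emptyset$, no $A_i$ meets $J$, and $K(G)=\emptyset$. Otherwise $A_i$ meets $G$ exactly when $\min(A_i\cap J)=l_{\min T_J}(i)\le g_2$, which by monotonicity describes an initial or final segment. If $G$ contains $\max J$, use $r_{\max T_J}(i)\ge g_1$ instead.

*Proof of 4: count.* Since $A_i\subseteq U$, we have $A_i\not\subseteq B$ exactly when $A_i$ meets a gap of $B$. So $[n]\setminus S(B)$ is the union of the sets $K(G)$ over all gaps $G$. For outer gaps these are initial or final segments by part 3. For an inner gap, $K(G)$ is $I(G)$ together with non-internal sets $K_j(G)$, each of which is an interval that is empty or contains $1$ or $n$, hence an initial or final segment. Therefore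
$$[n]\setminus S(B)=X\cup Y\cup\bigcup_{G\text{ inner}}I(G)$$
with $X$ an initial and $Y$ a final segment. If $S(B)=\emptyset$ it has $0<1+w(B)$ runs and there is nothing to prove. Otherwise $X$ meets no hole, because an initial segment meeting a hole would contain the elements of $S(B)$ to the left of that hole; likewise for $Y$. So the holes are covered by the sets $I(G)$. Each $I(G)$ is an interval disjoint from $S(B)$, so it meets at most one hole, and is contained in any hole that it meets. Hence $\#\text{holes}\le w(B)$, which is the first claim. If $\#\text{holes}=w(B)$, then each inner gap serves exactly one hole and each hole is covered by exactly one $I(G)$, which is contained in it and so equals it. This is the bijection. $\square$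

The picture for part 4: $A_i=\{i\}$ in $U=[1,5]$ and $B=\{1,3,5\}$ give $S(B)=\{1,3,5\}$, and the two inner gaps $\{2\},\{4\}$ serve the two holes $\{2\},\{4\}$. In words: every hole in the index set costs an inner gap of $B$, and if no inner gap is spare, each one has a hole of its own.

## Counting inside $P[Q]$, and one missing unit

We now prove Theorem 1. Let
$$m=s+t-1,\quad M\ge\max\{2,N_0(m,2s-1)\},\quad N\ge\max\{2,N_0(m,6t-5)\},$$
$P=Q^{(s)}_M$, $Q=Q^{(t)}_N$, and let $\hat1=[N]$ be the maximum of $Q$. Suppose $g$ is a containment representation of $P[Q]$ by finite subsets of $\mathbb Z$ with at most $m$ runs each. We look for a contradiction; by discretization this proves $i(P[Q])\ge m+1=s+t$.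

**Step 1: find a fiber that is squeezed from below in at least $s$ components.** For a non-singleton $y\in P$ let
$$U_y=g(y,\hat1),\qquad L_y=\bigcup_{x\in y}g(\{x\},\hat1).$$
For $x\in y$ and $q\in Q$ we have $(\{x\},\hat1)<(y,q)\le(y,\hat1)$, so
$$L_y\subseteq g(y,q)\subseteq U_y\qquad\text{for all }q\in Q.\tag{3}$$
The whole fiber over $y$ is drawn between a fixed lower set and a fixed upper set. Put $A_x=g(\{x\},\hat1)$ for $x\in[M]$. It is nonempty, since it properly contains $g(\{x\},\{1\})$ (here $N\ge2$). So $L_y\ne\emptyset$.

**Claim.** There is a non-singleton $y\in P$ such that the number $k$ of components of $U_y$ meeting $L_y$ is at least $s$.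

*Proof.* If $s=1$, take $y=[M]$; since $L_y\ne\emptyset$, $k\ge1$. Let $s\ge2$. Let $V$ be an interval of $\mathbb Z$ containing all sets $g(\cdot)$; it is a single component. Lemma 2, applied in $V$, gives $x_1<\dots<x_{2s-1}$ such that $A_{x_1},\dots,A_{x_{2s-1}}$ is homogeneous in $V$. Let $y=\{x_1,x_3,\dots,x_{2s-1}\}$. It has $s\ge2$ elements, so it is a union of at most $s$ intervals of $[M]$ and a non-singleton element of $P$.

If $x\in y$, then $A_x\subseteq L_y$. If $x\notin y$, then $A_x\not\subseteq U_y$. Indeed, a proper inclusion $g(\{x\},\hat1)\subsetneq g(y,\hat1)$ would give $\{x\}<y$ in $P$, which is false. If $A_x=U_y$, take any $x'\in y$; then $A_{x'}\subsetneq U_y=A_x$, so $(\{x'\},\hat1)<(\{x\},\hat1)$, which is impossible for distinct singletons.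

Let $W$ be the union of the $k$ components of $U_y$ that meet $L_y$. Then $L_y\subseteq W\subseteq U_y$, so $\{i:A_{x_i}\subseteq W\}=\{1,3,\dots,2s-1\}$, which has $s$ runs. The set $W$ has $k$ runs and lies in the single component $V$, so $w(W)=k-1$ by (2). Lemma 3(4), in $V$, gives $s\le1+(k-1)=k$. $\square$

Fix such a $y$, and write $U=U_y$, $L=L_y$. Call a component of $U$ *hit* if it meets $L$; there are $k\ge s$ hit components.

**Step 2: find a homogeneous sequence in the fiber over $y$, and count.** The sets $g(y,\{h\})$, $h\in[N]$, are subsets of $U$ and contain $L\neq\emptyset$. By Lemma 2 there are $h_1<\dots<h_n$ with $n=6t-5$ such that $A_i:=g(y,\{h_i\})$, $i=1,\dots,n$, is homogeneous in $U$. (From here on, $A_i$ has this meaning.)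

For $E\subseteq[n]$ with $|E|\ge2$ and at most $t$ runs, let $b_E$ be the union of the intervals $[h_a,h_b]$ of $[N]$ over the runs $[a,b]$ of $E$. Then $b_E\in Q$; $h_i\in b_E$ if and only if $i\in E$; and $E\subseteq E'$ implies $b_E\subseteq b_{E'}$, because each run of $E$ lies in a run of $E'$. Put $B_E=g(y,b_E)$. By (3), $L\subseteq B_E\subseteq U$. Moreover
$$E\subseteq E'\ \Rightarrow\ B_E\subseteq B_{E'},\qquad S(B_E)=E.\tag{4}$$
The first part is clear. For the second: if $i\in E$, then $\{h_i\}\subseteq b_E$, so $A_i\subseteq B_E$. Let $i\notin E$ and suppose $A_i\subseteq B_E$. A proper inclusion would give $\{h_i\}<b_E$, which is false. If $A_i=B_E$, take $a\in E$. Since $|b_E|\ge2$, we have $\{h_a\}<b_E$, so $A_a\subsetneq B_E=A_i$ and $\{h_a\}<\{h_i\}$, which is false.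

Now let $E$ have exactly $t$ runs; then $|E|\ge t\ge2$. Since $L\subseteq B_E$, the set $B_E$ meets all $k$ hit components. By (2), and by Lemma 3(4) with (4),
$$t-1\ \le\ w(B_E)\ =\ c(B_E)-\#\{J:J\cap B_E\ne\emptyset\}\ \le\ m-k\ \le\ m-s.\tag{5}$$

This is the natural argument, and here is exactly how far it goes. It says $m\ge s+t-1$. Had we assumed $m\le s+t-2$ (with the same construction), (5) would be a contradiction. So counting alone shows $i(P[Q])\ge s+t-1$ for large $M,N$. For $s=t=3$ this is $5>4$, and (1) is already refuted. But for $s=t=2$ it gives $3$, which (1) permits, and it stays one below the upper bound $s+t$ in every case. With our $m=s+t-1$ there is no contradiction in (5), only equality everywhere.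

Equality, however, is information. It forces $w(B_E)=t-1$, $k=s$, and that $B_E$ meets no components except the hit ones. The equality case of Lemma 3(4) then gives:

$$\begin{aligned}&\text{if }E\text{ has exactly }t\text{ runs, all inner gaps of }B_E\text{ lie in hit components, and}\\&G\mapsto I(G)\text{ is a bijection from the inner gaps of }B_E\text{ to the holes of }E.\end{aligned}\tag{6}$$

So no $B_E$ can afford an inner gap that does not serve a hole of $E$. We will produce a wasted one.

## A forced point wastes a gap

Every hit component contains a point $\lambda\in L$, and $\lambda$ belongs to all the sets $A_i$ and $B_E$. Look at a toy fiber with $s=1$, $t=2$, so $m=2$: let $U=[1,8]$, $A_i=\{i\}\cup\{8\}$ for $i=1,\dots,7$, $L=\{8\}$, $B_E=E\cup\{8\}$. The set $D=[1,3]\cup[5,7]$ gives $B_D=[1,3]\cup[5,8]$, two runs, nothing wrong. But its subset $E'=\{1,3\}$ gives $B_{E'}=\{1\}\cup\{3\}\cup\{8\}$, with three runs. The gap $[4,7]$ between the last needed point $3$ and the forced point $8$ has become inner, and it serves no hole of $E'$. If the forced point were at the left end, we would use $\{5,7\}$ instead of $\{1,3\}$. In general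 we do not know where $\lambda$ sits, nor in which direction the runs move. So we start from a set $D$ with room on both sides of its holes, let the bijection (6) produce a gap $G$ next to some $\lambda$, and then choose the side.

**Step 3: set up the position.** Let
$$D=[1,2t-1]\cup\{2t+1,2t+3,\dots,4t-5\}\cup[4t-3,6t-5]\subseteq[n].$$
The middle set has $t-2$ elements (it is empty for $t=2$, when $D=[1,3]\cup[5,7]$). So $D$ has exactly $t\ge 2$ runs, and its holes are $\{2t\},\{2t+2\},\dots,\{4t-4\}$. It is symmetric under $i\mapsto n+1-i=6t-4-i$. Let
$$E'=\{1,3,\dots,2t-1\}\subseteq D,\qquad i_0=\max E'=2t-1.$$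
$E'$ has exactly $t$ runs, and every hole of $D$ lies after $i_0$.

Let $H$ be a hole of $D$. By (6) for $D$ there is an inner gap $G=[g_1,g_2]$ of $B_D$ with $I(G)=H$, and it lies in a hit component $J$. Pick $\lambda\in L\cap J$. Since $\lambda\in L\subseteq B_D$, we have $\lambda\notin G$. Pick $j$ with $K_j(G)$ internal; then $\emptyset\ne K_j(G)\subseteq H$.

Two normalizations. First, if $\lambda<g_1$, replace every set $g(\cdot)$ by its reflection under $z\mapsto-z$. This is again a containment representation with at most $m$ runs per set; components, gaps and the forced point are reflected, runs are renumbered in reverse, homogeneity is kept, and the sets $K_j(G)$ for corresponding runs, and hence $I(G)$, are the same subsets of $[n]$. So (4) and (6) still hold, and we may assume $\lambda>g_2$. Second, suppose $j$ is now of type (dec) for $G$. Reindex: put $A^*_i=A_{n+1-i}$ and $B^*_E=B_{n+1-E}$, where $n+1-E=\{n+1-i:i\in E\}$. The sequence $A^*$ is homogeneous, and (4) and (6) hold for $A^*$ and $B^*$. By the symmetry of $D$, $B^*_D=B_D$; so $G$ and $\lambda$ are unchanged, $H$ becomes the hole $n+1-H$ of $D$, and $j$ becomes type (inc).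 (In the old indexing, $B^*_{E'}$ is $B_{E''}$ with $E''=\{4t-3,4t-1,\dots,6t-5\}$; this is why $D$ needs room on both sides.) So we may assume
$$\lambda>g_2\quad\text{and}\quad j\text{ is of type (inc) for }G.$$
Fix $i\in K_j(G)$. Since $i\in H$, we have $i>i_0$. Since $R_j(i)$ meets $G\subseteq J$, property (a) shows that all runs $R_j(\cdot)$ lie in $J$.

**Step 4: inside $B_{E'}$, the gap $G$ lies in an inner gap $G'$ that starts after $r_j(i_0)$.** As $E'\subseteq D$, we have $B_{E'}\subseteq B_D$, so $G\cap B_{E'}=\emptyset$. Let $G'=[g_1',g_2']\supseteq G$ be the gap of $B_{E'}$ in $J$ containing $G$.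

Since $i_0\in D$, the set $A_{i_0}\subseteq B_D$ is disjoint from $G$. As $l_j$ is increasing, $l_j(i_0)\le l_j(i)\le g_2$; the interval $R_j(i_0)$ starts no later than $g_2$ and misses $G$, so $r_j(i_0)<g_1$. Now $r_j(i_0)\in A_{i_0}\cap J\subseteq B_{E'}\cap J$ because $i_0\in E'$, and it is to the left of $G$; and $\lambda\in L\cap J\subseteq B_{E'}\cap J$ is to the right of $G$. So $G'$ has points of $B_{E'}\cap J$ on both sides: it is an inner gap of $B_{E'}$, and
$$r_j(i_0)<g_1'\le g_1\le g_2\le g_2'.\tag{7}$$

**Step 5: this inner gap cannot serve a hole of $E'$.** By (6) for $E'$, the set $I(G')$ is a hole of $E'$. So there are $j'$ with $K_{j'}(G')$ internal and an index $i''\in K_{j'}(G')$; since holes of $E'$ lie before its maximum, $i''<i_0$. By Lemma 3(1), $j'$ is (inc) or (dec) for $G'$.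

*Case (inc).* Then $r_{j'}(1)<g_1'$. Since $R_j(i)$ meets $G$, we have $r_j(i)\ge g_1\ge g_1'$. So $r_{j'}(1)<r_j(i)$, and $1<i$ since $K_j(G)$ is internal. By (b), $r_{j'}(i_1)<r_j(i_2)$ for all $i_1<i_2$. Take $i_1=i''$ and $i_2=i_0$: since $R_{j'}(i'')$ meets $G'$,
$$r_j(i_0)>r_{j'}(i'')\ge g_1',$$
which contradicts (7). (In words: if some run has reached $G'$ at the early time $i''$, then run $j$ should have reached it by time $i_0$.)

*Case (dec).* Then $r_{j'}(n)<g_1'\le g_2'<l_{j'}(1)$. Since $r_j$ is increasing, $r_j(1)\le r_j(i_0)<g_1'\le g_2'<l_{j'}(1)$, so at time $1$ run $j$ is left of run $j'$, and $j<j'$. But $r_j(n)\ge r_j(i)\ge g_1\ge g_1'>r_{j'}(n)$, so at time $n$ it is the other way round, and $j>j'$. This is a contradiction.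

Both cases are impossible, so no such $g$ exists, and $i(P[Q])\ge m+1=s+t$. Together with $i(P)\le s$ and $i(Q)\le t$ this proves Theorem 1. We used nonemptiness only for $A_x$, $L$ and the sets $g(y,\{h\})$, where it was derived and not assumed; so the proof is valid if empty sets are allowed. $\blacksquare$

## The exact range of $i(P[Q])$

The last part of Theorem 2 follows by squeezing. Let $s\ge1$, $t\ge2$ and take $P,Q$ from Theorem 1. With the upper bound from the frames,
$$s+t\le i(P[Q])\le i(P)+i(Q)\le s+t,$$
so equality holds throughout: $i(P)=s$, $i(Q)=t$, $i(P[Q])=s+t$. This completes the proof of Theorem 2. $\blacksquare$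

Consequently, the largest possible value of $i(P[Q])$ given $i(P)=s$ and $i(Q)=t$ is $s+t$ if $t\ge2$, and $s$ if $t=1$. (For $t=1$ such pairs exist: posets $P$ with $i(P)=s$ were just found, and $Q$ can be a single point.) For inequality (1) this means the following. If $i(P)=1$, then $i(P[Q])\le1+i(Q)$, and (1) holds; if $i(Q)=1$, then $i(P[Q])=i(P)$, and (1) holds. For every $s,t\ge2$ there are $P,Q$ with $i(P)=s$, $i(Q)=t$ for which (1) fails, because $s+t>1+\max\{s,t\}$ as soon as $\min\{s,t\}\ge2$.
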